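
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}
\newtheorem{proposition}[lemma]{Proposition}

\title{Translative packing of squares\\ in the unit square and in isosceles right triangles}


\begin{abstract}
We prove that every finite or infinite sequence of squares, in arbitrary orientations, whose total area is at most $\frac25$ can be packed in the unit square by translations alone. This confirms a conjecture posed in \cite{TP}. The proof rests on a companion theorem: squares of total area at most $\frac25|\Delta|$ can be translatively packed in any isosceles right triangle $\Delta$. Both constants are optimal. We also show that, up to translations, a single pair of squares is extremal for the unit square; every other sequence of total area at most $\frac25$ packs in a strictly smaller square with parallel sides.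
\end{abstract}

\section{The problem and the results}

Let $I=[0,1]^2$, and let $(S_n)$ be a finite or infinite sequence of closed squares in the plane, of positive area, in arbitrary positions; their sides need not be parallel to the sides of $I$ or to each other. How small must the total area be to guarantee that the squares can be moved into $I$ without overlap?

The answer depends on the motions that are allowed. Moon and Moser proved that total area at most $\frac12$ suffices if the squares may be rotated, and that $\frac12$ cannot be increased. Here we allow only translations. We say that a family of squares \emph{packs} in a set $K$ if its members have translates that lie in $K$ and have pairwise disjoint interiors. From now on, packing always means translative packing in this sense. Each square keeps its tilt, and the tilts are chosen by an adversary.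

It is known that any two squares of total area $\frac25$ pack in $I$, and that for two squares $\frac25$ cannot be increased. It was conjectured \cite{TP} that the same bound holds for any finite or infinite sequence of squares. We prove this.

\begin{theorem}\label{thm:square}
Every finite or infinite sequence of squares, in arbitrary orientations, of total area at most $\frac25$ can be translatively packed in $I$.
\end{theorem}

Where does $\frac25$ come from? A diagonal cuts $I$ into two isosceles right triangles with legs of length $1$. A square of side $s$ fits, whatever its tilt, in an isosceles right triangle with legs $\sqrt5\,s$ (Lemma~\ref{lem:wedge}), and for the worst tilt no smaller leg will do (see the end of the proof of Theorem~\ref{thm:half}). So each half of $I$ accepts any one square of area $\frac15$, and two such squares have total area $\frac25$. This suggests that the natural containers are the halves rather than the square itself. We therefore call a closed isosceles right triangle, in any position, a \emph{half-square}; its \emph{leg} is the length $\ell$ of its two equal sides, and its area is $\ell^2/2$. The area of a plane set $K$ is denoted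 by $|K|$.

\begin{theorem}\label{thm:half}
Every finite or infinite sequence of squares, in arbitrary orientations, of total area at most $\frac25|\Delta|$ can be translatively packed in the half-square $\Delta$. Equivalently, squares of total area $a$ pack in every half-square of leg $\sqrt{5a}$. The constant $\frac25$ is optimal.
\end{theorem}

Theorem~\ref{thm:half} gives Theorem~\ref{thm:square} at once if the sequence can be divided into two parts of total area at most $\frac15$ each. In general it cannot, and the proof consists in dealing with the imbalance. Finally we determine when Theorem~\ref{thm:square} leaves no room.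

\begin{theorem}\label{thm:extremal}
A sequence of squares of total area at most $\frac25$ can be translatively packed in a square $[0,t]^2$ with $t<1$, except in exactly one situation: the sequence consists of two squares of area $\frac15$, each having sides at angle $\arctan\frac12$ to the sides of $I$, and the two are not translates of each other. Such a pair cannot be packed in $[0,t]^2$ for any $t<1$.
\end{theorem}

In particular $\frac25$ cannot be increased in Theorem~\ref{thm:square}: magnify the exceptional pair by any factor $\lambda>1$; if the result packed in $I$, the pair itself would pack in $[0,1/\lambda]^2$.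

\section{One square, and the case of two squares}\label{sec:two}

\subsection*{Measuring a tilted square}

Let $Q$ be a square with side $s$, center $(p,q)$, and one side at angle $\varphi$ to the $x$-axis. Put
\[
M=\max(|\cos\varphi|,|\sin\varphi|),\qquad m=\min(|\cos\varphi|,|\sin\varphi|).
\]
Then $M^2+m^2=1$, $M\ge\frac1{\sqrt2}$ and $1\le M+m\le\sqrt2$. The numbers $M,m$ do not depend on which side of $Q$ is used, and they do not change if $Q$ is reflected in a line parallel to an axis or in a line of slope $\pm1$. For a vector $u$, the maximum over $Q$ of the linear function $z\mapsto u\cdot z$ is $u\cdot(p,q)+h(u)$, where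
\[
h(u)=\tfrac s2\bigl(|u\cdot e_1|+|u\cdot e_2|\bigr),\qquad e_1=(\cos\varphi,\sin\varphi),\quad e_2=(-\sin\varphi,\cos\varphi),
\]
is the support function of $Q$ about its center. Since $|\alpha+\beta|+|\alpha-\beta|=2\max(|\alpha|,|\beta|)$, this gives
\begin{equation}\label{eq:h}
h(\pm1,0)=h(0,\pm1)=\tfrac s2(M+m),\qquad h(\pm1,\pm1)=sM .
\end{equation}
In particular the axis-parallel bounding box of $Q$ is a square of side $s(M+m)\le\sqrt2\,s$.

Two facts about a single square are needed. The first says how far a square reaches when it is pushed into a $45^\circ$ corner.

\begin{lemma}\label{lem:wedge}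
The square $Q$ has a translate on which
\[
0\le y\le x,\qquad x\le s(2M+m)\le\sqrt5\,s,\qquad x+y\le s(3M+m)\le\sqrt{10}\,s .
\]
Moreover, $2M+m=\sqrt5$ exactly when $M=2m$.
\end{lemma}

\begin{proof}
Push $Q$ into the corner until it touches both lines $y=0$ and $y=x$; by \eqref{eq:h} this means $q=\frac s2(M+m)$ and $p=q+sM=\frac s2(3M+m)$. Then $\min y=q-\frac s2(M+m)=0$ and $\max(y-x)=q-p+sM=0$. Furthermore
\[
\max x=p+\tfrac s2(M+m)=s(2M+m),\qquad \max(x+y)=p+q+sM=s(3M+m).
\]
By the Cauchy--Schwarz inequality and $M^2+m^2=1$, we have $2M+m\le\sqrt5$, with equality exactly when $M=2m$, and $3M+m\le\sqrt{10}$.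
\end{proof}

Note that one and the same translate satisfies both upper bounds; this will matter in Section~\ref{sec:half}. The second fact says how far a square stays from the acute tips of a half-square. We write
\[
T(\ell)=\{x\ge0,\ y\ge0,\ x+y\le\ell\}\qquad(\ell\ge0)
\]
for the half-square of leg $\ell$ with its right angle at the origin and its legs on the axes. Here $T(0)$ is a point, in which only the empty family packs.

\begin{lemma}\label{lem:tips}
\textup{(a)} If $Q\subset T(\ell)$, then $x\le\ell-\frac s{\sqrt2}$ and $y\le\ell-\frac s{\sqrt2}$ on $Q$.

\textup{(b)} If $Q\subset\{y\le x\le\ell\}$, then $x+y\le2\ell-s$ on $Q$.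
\end{lemma}

\begin{proof}
(a) From $x+y\le\ell$ and $y\ge0$ on $Q$ we get $p+q+sM\le\ell$ and $q\ge\frac s2(M+m)$. Hence $\max x=p+\frac s2(M+m)\le p+q\le\ell-sM\le\ell-\frac s{\sqrt2}$. Exchanging the coordinates gives the bound for $y$.

(b) From $x\le\ell$ and $y\le x$ we get $p\le\ell-\frac s2(M+m)$ and $q-p+sM\le0$. Hence $\max(x+y)=p+q+sM\le2p\le2\ell-s(M+m)\le2\ell-s$.
\end{proof}

The half-square $\{0\le y\le x\le\ell\}$ has its right angle at $(\ell,0)$. The reflection $(x,y)\mapsto(\ell-x,y)$ takes it to $T(\ell)$ and preserves $M$ and $m$. Given a square $Q$, apply Lemma~\ref{lem:wedge} to the mirror image of $Q$ and reflect back; with $\ell=s(2M+m)$ this shows that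
\begin{equation}\label{eq:single}
\text{every square $Q$ packs in } T\bigl(s(2M+m)\bigr),\ \text{hence in } T(\sqrt5\,s).
\end{equation}

\subsection*{Two opposite corners}

Here is the device by which half-squares produce packings in a square. We put one family in the lower left corner and another in the upper right corner. A half-square may stick out of the container, as long as the squares in it are too large to enter the protruding tips.

\begin{lemma}\label{lem:corners}
Let $\mathcal F_1,\mathcal F_2$ be families of squares such that $\mathcal F_i$ packs in $T(\ell_i)$ and every member of $\mathcal F_i$ has side at least $s_i\ge0$ $(i=1,2)$. If $t>0$ and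
\[
\ell_1+\ell_2\le2t,\qquad \ell_1-\tfrac{s_1}{\sqrt2}\le t,\qquad \ell_2-\tfrac{s_2}{\sqrt2}\le t,
\]
then $\mathcal F_1\cup\mathcal F_2$ packs in $[0,t]^2$. In particular, if $\ell_1+\ell_2<2$ and $\ell_i-\frac{s_i}{\sqrt2}<1$ for $i=1,2$, then $\mathcal F_1\cup\mathcal F_2$ packs in $[0,t]^2$ for some $t<1$.
\end{lemma}

\begin{proof}
Pack $\mathcal F_1$ in $T(\ell_1)$. Pack $\mathcal F_2$ in $T(\ell_2)$ and apply the map $z\mapsto(t,t)-z$. Since squares are centrally symmetric, the images are again translates of the members of $\mathcal F_2$. They lie where $x+y\ge2t-\ell_2\ge\ell_1$, while the squares of $\mathcal F_1$ lie where $x+y\le\ell_1$; so the interiors are disjoint. By Lemma~\ref{lem:tips}(a), $0\le x,y\le\ell_1-\frac{s_1}{\sqrt2}\le t$ on the squares of $\mathcal F_1$, and $0\le t-x,\,t-y\le\ell_2-\frac{s_2}{\sqrt2}\le t$ on those of $\mathcal F_2$. The last statement follows because three strict inequalities at $t=1$ persist for some $t<1$.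
\end{proof}

\subsection*{The case of two squares}

The main idea is already visible for two squares with sides $s_1\ge s_2$ and $s_1^2+s_2^2\le\frac25$. By \eqref{eq:single} they pack in $T(\ell_1)$ and $T(\ell_2)$, respectively, with $\ell_i=\sqrt5\,s_i$. We check Lemma~\ref{lem:corners} with $t=1$. First,
\[
\ell_1+\ell_2=\sqrt5\,(s_1+s_2)\le\sqrt5\cdot\sqrt{2(s_1^2+s_2^2)}\le2 .
\]
Next, $s_2^2\le\frac15$, so $\ell_2\le1$. However, $\ell_1$ may exceed $1$, and then $T(\ell_1)$ sticks out of $I$ at both tips. But the square stays away from the tips:
\[
\ell_1-\tfrac{s_1}{\sqrt2}=\Bigl(\sqrt5-\tfrac1{\sqrt2}\Bigr)s_1\le\Bigl(\sqrt5-\tfrac1{\sqrt2}\Bigr)\sqrt{\tfrac25}=\sqrt2-\tfrac1{\sqrt5}<1 .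
\]
So the two squares pack in $I$. Figure~\ref{fig:corners} shows an example.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=4]
\fill[gray!15] (0,0)--(1.2247,0)--(0,1.2247)--cycle;
\fill[gray!15] (1,1)--(0.2929,1)--(1,0.2929)--cycle;
\draw[dashed] (0,0)--(1.2247,0)--(0,1.2247)--cycle;
\draw[dashed] (1,1)--(0.2929,1)--(1,0.2929)--cycle;
\draw[thick] (0,0) rectangle (1,1);
\filldraw[fill=gray!45] (0.245,0)--(0.735,0.245)--(0.490,0.735)--(0,0.490)--cycle;
\filldraw[fill=gray!45] (1,0.8586)--(0.8586,0.5757)--(0.5757,0.7172)--(0.7172,1)--cycle;
\node at (0.367,0.367) {$S_1$};
\node at (0.788,0.788) {$S_2$};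
\node[right] at (1.22,0.04) {$T(\ell_1)$};
\node[left] at (0,1) {$I$};
\end{tikzpicture}
\caption{Squares of areas $0.3$ and $0.1$ in the unit square $I$. Each lies in a half-square (dashed, light gray) of leg $\sqrt5$ times its side, placed at one of two opposite corners of $I$. The larger half-square $T(\ell_1)$ has leg $\ell_1=\sqrt{1.5}>1$ and sticks out of $I$ at its two acute tips, but $S_1$ is too large to reach into them.}
\label{fig:corners}
\end{figure}

For many squares we imitate this: divide the family into two groups with totals $a_1\ge a_2$ and use the legs $\sqrt{5a_1}$ and $\sqrt{5a_2}$. Two things are missing. We must know that a whole \emph{group} of total area $a$ packs in $T(\sqrt{5a})$; this is Theorem~\ref{thm:half}. And the group with the larger total must consist of squares so large that they do not enter the protruding tips. We arrange the second point first.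

\section{Balanced splittings and a limit argument}

A family of finite total area has only finitely many members of area at least $\varepsilon$, for each $\varepsilon>0$; hence it can be ordered by non-increasing area. The \emph{greedy splitting} of a family with at least two members is obtained by taking the squares in this order and adding each one to that of two groups whose current total area is smaller (ties are broken arbitrarily). The totals of the groups, named so that $a_1\ge a_2$, are sums of areas, possibly infinite sums.

\begin{lemma}\label{lem:greedy}
Both groups of a greedy splitting are non-empty. If $a_1>a_2$, then group $1$ is finite and all its squares have area at least $a_1-a_2$.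
\end{lemma}

\begin{proof}
The first two squares go to different groups, so both groups are non-empty. Just before a square is added to group $1$, the total of group $1$ is at most the current total of group $2$, hence at most $a_2$. If group $1$ were infinite, passing to the limit would give $a_1\le a_2$. So if $a_1>a_2$, group $1$ has a last square; let $q$ be its area. Then $a_1-q\le a_2$. As squares come in non-increasing order, the last square of group $1$ is its smallest.
\end{proof}

The order is essential here: it makes the last square, whose area bounds the imbalance, also the smallest one. So the more unbalanced the groups are, the larger are the squares in the heavier group, and the farther they stay from the tips.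

\begin{lemma}\label{lem:compact}
Let $K$ be a compact set and $(S_i)$ an infinite sequence of squares. If $S_1,\dots,S_n$ pack in $K$ for every $n$, then the whole sequence packs in $K$.
\end{lemma}

\begin{proof}
Let $v^{(n)}_1,\dots,v^{(n)}_n$ be translation vectors packing the first $n$ squares. For each $i$ the vectors $v_i^{(n)}$ $(n\ge i)$ are bounded, so along a diagonal subsequence $v_i^{(n)}\to v_i$ for all $i$. The translates $S_i+v_i$ lie in $K$, because $K$ is closed. If two of them, $S_i+v_i$ and $S_j+v_j$, had intersecting interiors, the same would be true for $S_i+v_i^{(n)}$ and $S_j+v_j^{(n)}$ for some large $n$ of the subsequence, a contradiction.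
\end{proof}

\section{Packing in a half-square}\label{sec:half}

We prove Theorem~\ref{thm:half}. The idea used for the square applies again, since the altitude on the hypotenuse cuts a half-square into two half-squares. Place the half-square with its hypotenuse on the $x$-axis:
\[
C(H)=\{0\le y\le x,\ x+y\le H\},
\]
with vertices $(0,0)$, $(H,0)$, $(\frac H2,\frac H2)$ and leg $H/\sqrt2$. Two squares can be pushed into the two acute corners:

\begin{lemma}\label{lem:pair}
Let $Q_1,Q_2$ be squares with sides $s_i$ and parameters $M_i,m_i$. If
\[
H\ge s_1(2M_1+m_1)+s_2(2M_2+m_2)\qquad\text{and}\qquad H\ge\sqrt{10}\,\max(s_1,s_2),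
\]
then $Q_1,Q_2$ pack in $C(H)$.
\end{lemma}

\begin{proof}
Place $Q_1$ as in Lemma~\ref{lem:wedge}. On it $0\le y\le x$, $x+y\le\sqrt{10}\,s_1\le H$ and $x\le s_1(2M_1+m_1)$. Place $Q_2$ in the mirror position, applying Lemma~\ref{lem:wedge} to its image under the reflection $(x,y)\mapsto(H-x,y)$, which preserves $C(H)$, $M_2$ and $m_2$. Then $Q_2\subset C(H)$ and $H-x\le s_2(2M_2+m_2)$ on $Q_2$. So $Q_1$ and $Q_2$ are separated by a vertical line.
\end{proof}

If $s_1^2+s_2^2=a$, the first lower bound is at most $\sqrt5(s_1+s_2)\le\sqrt{10a}$, and the second is at most $\sqrt{10a}$ as well. Thus two squares of total area $a$ pack in $C(\sqrt{10a})$, a half-square of leg $\sqrt{5a}$. With more squares the picture is that of Figure~\ref{fig:half}: the two corner squares are replaced by groups in half-squares $T_1$, $T_2$ standing on the hypotenuse, and the half-square of the heavier group may stick out of $C(H)$.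

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!15] (0,0)--(4.141,0)--(4.141,4.141)--cycle;
\fill[gray!15] (4.289,0)--(7,0)--(4.289,2.711)--cycle;
\fill[gray!50] (3.5,3.5)--(4.141,2.859)--(4.141,4.141)--cycle;
\draw[dashed] (0,0)--(4.141,0)--(4.141,4.141)--cycle;
\draw[dashed] (4.289,0)--(7,0)--(4.289,2.711)--cycle;
\draw[thick] (0,0)--(7,0)--(3.5,3.5)--cycle;
\node at (2.7,1.1) {$T_1$};
\node at (5.05,0.9) {$T_2$};
\node[below] at (4.141,0) {$L_1$};
\node[below] at (7,0) {$H$};
\node[below] at (0,0) {$0$};
\node[right] at (4.15,3.9) {tip};
\end{tikzpicture}
\caption{The half-square $C(H)$ (thick) with the half-squares $T_1$ and $T_2$ (dashed) of legs $L_1$ and $L_2$ used for the heavier and the lighter group, drawn for totals in the ratio $7:3$. $T_2$ lies in $C(H)$; the tip of $T_1$ (dark) sticks out. The squares packed in $T_1$ must be shown to stay below the line $x+y=H$.}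
\label{fig:half}
\end{figure}

\begin{proof}[Proof of Theorem~\ref{thm:half}]
A half-square $\Delta$ of leg $\ell$ satisfies $\frac25|\Delta|=\frac15\ell^2$, so the condition $a\le\frac25|\Delta|$ means $\ell\ge\sqrt{5a}$; then $\Delta$ contains a half-square of leg $\sqrt{5a}$. This shows that the two formulations are equivalent. We prove by induction on $n$:
\begin{quote}
Any $n$ squares of total area $a$ pack in every half-square of leg $\sqrt{5a}$.
\end{quote}
Since the orientations of the squares are arbitrary, we may move the whole picture by an isometry and consider only the half-square $C(H)$ with $H=\sqrt{10a}$, whose leg is $\sqrt{5a}$.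

For $n=1$ the square has side $s=\sqrt a$, and Lemma~\ref{lem:wedge} gives $0\le y\le x$ and $x+y\le\sqrt{10}\,s=H$.

Let $n\ge2$. Split the squares greedily into groups with totals $a_1\ge a_2>0$. Both groups have fewer than $n$ members. Put $\beta=a_1-a_2$, $L_i=\sqrt{5a_i}$ and
\[
T_1=\{0\le y\le x\le L_1\},\qquad T_2=\{y\ge0,\ x+y\le H,\ x\ge H-L_2\}.
\]
These are half-squares of legs $L_1$ and $L_2$. Since $L_1+L_2\le\sqrt{10(a_1+a_2)}=H$, we have $x\le L_1\le H-L_2$ on $T_1$ and $x\ge H-L_2$ on $T_2$, so their interiors are disjoint. Moreover $a_2\le\frac a2$ gives $L_2\le\frac H2$. Hence on $T_2$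
\[
y\le H-x\le L_2\le H-L_2\le x,
\]
that is, $T_2\subset C(H)$. By induction, group $2$ packs in $T_2$.

It remains to pack group $1$ in $T_1\cap C(H)$, that is, in $T_1$ and below the line $x+y=H$.

\emph{Group $1$ has at least two squares.} By induction it packs in $T_1$. By Lemma~\ref{lem:greedy} (trivially if $\beta=0$) its squares have side at least $\sqrt\beta$, so by Lemma~\ref{lem:tips}(b) all of them satisfy $x+y\le2L_1-\sqrt\beta$. We claim that $2L_1-\sqrt\beta\le H$. As $a=a_1+a_2=2a_1-\beta$, the claim reads
\[
2\sqrt{5a_1}\le\sqrt{10(2a_1-\beta)}+\sqrt\beta .
\]
Squaring, we see that it is equivalent to $20a_1\le20a_1-10\beta+\beta+2\sqrt{10\beta(2a_1-\beta)}$, that is, to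
\[
9\beta\le2\sqrt{10\beta(2a_1-\beta)} .
\]
This is true if $\beta=0$. If $\beta>0$, squaring and dividing by $\beta$ turns it into the equivalent inequality $81\beta\le40(2a_1-\beta)$, that is, $121\beta\le80a_1$. Since group $1$ has at least two squares of area at least $\beta$, we have $a_1\ge2\beta$, and the claim follows.

\emph{Group $1$ is a single square.} Now only $a_1\ge\beta$ is available, and $121\beta\le80a_1$ fails if $a_2$ is small compared with $a_1$. Instead of an arbitrary packing in $T_1$ we use the special position of Lemma~\ref{lem:wedge}. With $s=\sqrt{a_1}$ it satisfies both $0\le y\le x\le\sqrt5\,s=L_1$ and $x+y\le\sqrt{10}\,s\le H$.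

This completes the induction. For an infinite sequence of total area $a$, any finite initial part packs in every half-square of leg $\sqrt{5a}$, because it packs in a smaller half-square contained in it; Lemma~\ref{lem:compact} completes the proof.

\emph{Optimality.} Let $Q$ be a square with $M=2m$, that is, $M=\frac2{\sqrt5}$ and $m=\frac1{\sqrt5}$, and suppose that $Q\subset T(\ell)$. Then $p,q\ge\frac s2(M+m)$ and $p+q+sM\le\ell$, so $\ell\ge s(2M+m)=\sqrt5\,s$ and $s^2\le\frac15\ell^2=\frac25|T(\ell)|$. Hence no larger constant is possible.
\end{proof}

\section{Packing in the unit square}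

\begin{proof}[Proof of Theorem~\ref{thm:square}]
Let a sequence of squares of total area $a\le\frac25$ be given. If there is only one square, its bounding box has side at most $\sqrt2\cdot\sqrt{2/5}<1$, and it fits. Otherwise split the sequence greedily, with totals $a_1\ge a_2>0$, and put $\beta=a_1-a_2$ and $\ell_i=\sqrt{5a_i}$. By Theorem~\ref{thm:half}, group $i$ packs in $T(\ell_i)$. By Lemma~\ref{lem:greedy} (trivially if $\beta=0$), the squares of group $1$ have side at least $s_1=\sqrt\beta$. We check the hypotheses of Lemma~\ref{lem:corners} with $t=1$ and $s_2=0$.

First, $\ell_1+\ell_2\le\sqrt{10(a_1+a_2)}\le2$. Second, $a_2\le\frac a2\le\frac15$, so $\ell_2\le1$. Third, since $a_1=\frac12(a+\beta)$,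
\[
\ell_1=\sqrt{\tfrac52(a+\beta)}\le\sqrt{1+\tfrac52\beta}\le1+\sqrt{\tfrac\beta2}.
\]
The last inequality, squared, is $\frac52\beta\le\sqrt{2\beta}+\frac\beta2$, that is, $2\beta\le\sqrt{2\beta}$; it holds because $0\le\beta\le a\le\frac25<\frac12$. So $\ell_1-\frac{s_1}{\sqrt2}\le1$, and Lemma~\ref{lem:corners} applies.
\end{proof}

The imbalance $\beta$ makes $\ell_1$ exceed $1$ by at most $\frac54\beta$, while the coordinates on the squares of group $1$ stay at least $\sqrt{\beta/2}$ below $\ell_1$. For small $\beta>0$ the second number is far larger than the first. This surplus is what makes Theorem~\ref{thm:extremal} possible.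

\section{The extremal pair}\label{sec:pair}

We turn to Theorem~\ref{thm:extremal}. A square has sides at angle $\arctan\frac12$ to the axes exactly when $M=2m$. Up to translation there are two such squares of area $\frac15$, and they are mirror images in the line $x=y$. With center $0$ they are
\[
\begin{aligned}
S_1&:\quad(-.1,-.3),\ (.3,-.1),\ (.1,.3),\ (-.3,.1),\\
S_2&:\quad(-.3,-.1),\ (-.1,.3),\ (.3,.1),\ (.1,-.3)
\end{aligned}
\]
(vertices); their bounding boxes have side $.6$. By Theorem~\ref{thm:square} they pack in $I$; Figure~\ref{fig:pair} shows how.

\begin{figure}[ht]
\centering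
\begin{tikzpicture}[scale=3.6]
\draw[thick] (0,0) rectangle (1,1);
\draw[dashed] (1,0)--(0,1);
\filldraw[fill=gray!35] (0.2,0)--(0.6,0.2)--(0.4,0.6)--(0,0.4)--cycle;
\filldraw[fill=gray!35] (0.4,0.6)--(0.6,1)--(1,0.8)--(0.8,0.4)--cycle;
\node at (0.3,0.3) {$S_1$};
\node at (0.7,0.7) {$S_2$};
\end{tikzpicture}
\caption{The extremal pair in the unit square: two squares of area $\frac15$ with sides at angle $\arctan\frac12$ to the sides of the container, mirror images of each other up to translation. The centers are $(.3,.3)$ and $(.7,.7)$, and the squares lie on different sides of the line $x+y=1$ (dashed).}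
\label{fig:pair}
\end{figure}

In a container $[0,t]^2$ with $t<1$ the two centers are too close to each other. The set of center differences to be avoided is the interior of a difference set, which we estimate from inside.

\begin{proposition}\label{prop:pair}
The squares $S_1,S_2$ do not pack in $[0,t]^2$ for any $t<1$.
\end{proposition}

\begin{proof}
Consider the set $D=S_1-S_2=\{u-v:\ u\in S_1,\ v\in S_2\}$, which is convex and, because $S_2=-S_2$, equals $S_1+S_2$. It is centrally symmetric and contains
\[
(.4,.4)=(.1,.3)+(.3,.1),\qquad(.4,-.4)=(.3,-.1)+(.1,-.3).
\]
Hence $[-.4,.4]^2\subset D$. Suppose that the translates $c_1+S_1$, $c_2+S_2$ lie in $[0,t]^2$ with $t<1$. Both centers lie in $[.3,t-.3]^2$, so $\|c_2-c_1\|_\infty\le t-.6<.4$. Therefore $c_2-c_1=\theta d'$ with $0\le\theta<1$ and $d'\in[-.4,.4]^2$. Write $d'=u-v$ with $u\in S_1$, $v\in S_2$. Then $c_1+\theta u=c_2+\theta v$. Since $\theta<1$ and $S_1,S_2$ are convex with $0$ in their interiors, $\theta u$ and $\theta v$ are interior points of $S_1$ and $S_2$, respectively. So the interiors of the translates intersect.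
\end{proof}

\section{All other sequences pack in a smaller square}

Let us say that a family is \emph{slack} if it packs in $[0,t]^2$ for some $t<1$. We have to show that every sequence of total area at most $\frac25$ other than the exceptional pair is slack.

If the total area is $A<\frac25$, magnify the family by $\lambda=\sqrt{2/(5A)}>1$. The result has total area $\frac25$ and packs in $I$ by Theorem~\ref{thm:square}, so the original family packs in $[0,1/\lambda]^2$. If there is only one square, its bounding box has side at most $\sqrt{.8}<1$. So from now on \emph{the total area is $\frac25$ and there are at least two squares}.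

Split the family greedily. There are three cases. If the totals differ (Case~1), all inequalities in the proof of Theorem~\ref{thm:square} are strict. If the totals are equal but some square is small (Case~2), we replace the splitting by a slightly unbalanced one. If the totals are equal and no square is small (Case~3), there are at most four squares, and these are treated directly.

\subsection*{Unequal totals, or a small square}

The following lemma serves Cases 1 and 2; the splitting in it need not be greedy.

\begin{lemma}\label{lem:unbal}
Let the family be the disjoint union of a finite family $\mathcal F$ of total area $\frac15+\delta$, where $\delta>0$, with smallest member of area $q$, and a family $\mathcal R$ of total area $\frac15-\delta\ge0$. If $5\delta<\sqrt{2q}+\frac q2$, then the family is slack.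
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:half}, $\mathcal F$ packs in $T(\ell_1)$ and $\mathcal R$ in $T(\ell_2)$, where $\ell_1=\sqrt{1+5\delta}$ and $\ell_2=\sqrt{1-5\delta}<1$ (if $\ell_2=0$, then $\mathcal R$ is empty). By strict concavity of the square root, $\ell_1+\ell_2<2$. Finally, the hypothesis says $1+5\delta<\bigl(1+\sqrt{q/2}\bigr)^2$, that is, $\ell_1-\sqrt{q/2}<1$. So Lemma~\ref{lem:corners} applies, with $s_1=\sqrt q$ and $s_2=0$.
\end{proof}

\emph{Case 1: the totals differ.} Let $\mathcal F$ be the group with the larger total $\frac15+\delta$, and $q$ the smallest area in it. By Lemma~\ref{lem:greedy}, $\mathcal F$ is finite and $q\ge2\delta$. So $5\delta\le\frac52q<\sqrt{2q}+\frac q2$, because $2q<\sqrt{2q}$ for $0<q\le\frac25$. Lemma~\ref{lem:unbal} applies.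

\emph{Case 2: both totals are $\frac15$, and some square has area less than $\frac8{81}$.} Now $\ell_1+\ell_2=2$ for the greedy splitting, and we gain room by creating an imbalance on purpose. An overshoot $\delta$ not larger than the smallest area $q$ used is harmless if $q$ is small: the condition $5q<\sqrt{2q}+\frac q2$ is equivalent to $\frac92\sqrt q<\sqrt2$, that is, to $q<\frac8{81}$.

Let $\mathcal A$ be a group containing a square of area less than $\frac8{81}$, and $\mathcal B$ the other group. Let $\mathcal G$ be the finite, possibly empty, set of squares of $\mathcal B$ of area at least $\frac8{81}$; its total is at most $\frac15$. Let $c_1\ge c_2\ge\cdots$ be the areas of \emph{all} squares of the whole family with area less than $\frac8{81}$. The total of $\mathcal G$ plus $\sum c_i$ is at least $\frac15$, the total of $\mathcal B$, plus the area of a square of $\mathcal A$; so it exceeds $\frac15$. Let $j\ge1$ be the least index for which $\mathcal G$ together with the squares of areas $c_1,\dots,c_j$ has total greater than $\frac15$; call this finite family $\mathcal F$, let $\frac15+\delta$ be its total, and let $\mathcal R$ be the rest. The smallest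 member of $\mathcal F$ has area $q=c_j<\frac8{81}$. By the choice of $j$ we have $0<\delta\le c_j=q$. So $5\delta\le5q<\sqrt{2q}+\frac q2$, and Lemma~\ref{lem:unbal} applies.

\subsection*{Few large squares}

\emph{Case 3: both totals are $\frac15$, and all areas are at least $\frac8{81}$.} Since $3\cdot\frac8{81}>\frac15$, each group has at most two squares, and in a group of two each area is at most $\frac15-\frac8{81}=\frac{41}{405}$.

\emph{Case 3a: two squares in each group.} The four bounding boxes have side at most $\sqrt{2\cdot41/405}<\sqrt{.2025}=.45$, so they fit in a $2\times2$ grid in $[0,.9]^2$.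

In the remaining cases some group is a single square. We first use Lemma~\ref{lem:corners} once more, to show that the family is slack unless \emph{neither} group packs in a half-square $T(\ell)$ with $\ell<1$.

\begin{lemma}\label{lem:tight}
Let $\mathcal F_1,\mathcal F_2$ be finite families of squares, each of total area $\frac15$. If one of them packs in $T(\ell)$ for some $\ell<1$, then $\mathcal F_1\cup\mathcal F_2$ is slack.
\end{lemma}

\begin{proof}
Say $\mathcal F_1$ packs in $T(\ell)$. By Theorem~\ref{thm:half}, $\mathcal F_2$ packs in $T(1)$. Apply Lemma~\ref{lem:corners} with $\ell_1=\ell$, $s_1=0$, $\ell_2=1$, and $s_2>0$ the least side in $\mathcal F_2$: indeed $\ell+1<2$, $\ell<1$ and $1-\frac{s_2}{\sqrt2}<1$.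
\end{proof}

If a group is a single square, then its side is $s=\frac1{\sqrt5}$, and by \eqref{eq:single} it packs in $T(\ell)$ with $\ell=s(2M+m)$. By Lemma~\ref{lem:wedge}, $\ell<1$ unless $M=2m$, and if $\ell<1$, the family is slack by Lemma~\ref{lem:tight}. So in what follows \emph{we may assume that each square forming a group by itself has $M=2m$}; up to reflection in $x=y$ and translation it is the square
\[
P_0:\quad(.2,0),\ (.6,.2),\ (.4,.6),\ (0,.4).
\]
At these vertices $2x+y$ takes the values $.4,\,1.4,\,1.4,\,.4$ and $3x+y$ the values $.6,\,2,\,1.8,\,.4$. So on $P_0$
\begin{equation}\label{eq:P0}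
.4\le2x+y\le1.4,\qquad3x+y\le2 .
\end{equation}

\emph{Case 3b: one square in each group.} Both squares have area $\frac15$ and $M=2m$. If they are not translates of each other, this is the exceptional pair. If they are, then, reflecting everything in $x=y$ if necessary, we may assume that both are translates of $P_0$. By \eqref{eq:P0}, $2x+y\ge.4+1=1.4$ on $P_0+(\frac13,\frac13)$. So $P_0$ and $P_0+(\frac13,\frac13)$ have disjoint interiors, and they lie in $[0,\frac{14}{15}]^2$.

\emph{Case 3c: one square in one group and two in the other.} Let $S_1$ be the square of area $\frac15$, with $M=2m$, and let $S_2,S_3$ have sides $s_2,s_3$, where $s_2^2+s_3^2=\frac15$ and $s_i^2\le\frac{41}{405}$. We ask when $S_2,S_3$ pack in $T(\ell)$ for some $\ell<1$. Move the picture by an isometry so that $T(\ell)$ becomes $C(H)$ with $H=\sqrt2\,\ell$, and let $M_i,m_i$ be the parameters of $S_i$ in the new position, that is, relative to the directions of the diagonals of $I$. By Lemma~\ref{lem:pair} it suffices that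
\[
H\ge s_2(2M_2+m_2)+s_3(2M_3+m_3)\qquad\text{and}\qquad H\ge\sqrt{10}\,\max(s_2,s_3).
\]
The second lower bound is at most $\sqrt{410/405}<\sqrt2$. The first is at most
\[
\sqrt5\,(s_2+s_3)\le\sqrt5\cdot\sqrt{2(s_2^2+s_3^2)}=\sqrt2,
\]
and it equals $\sqrt2$ only if $s_2=s_3$, $M_2=2m_2$ and $M_3=2m_3$. Unless this happens, some $H<\sqrt2$, that is, some $\ell<1$, works, and the family is slack by Lemma~\ref{lem:tight}.

In the remaining case $S_2,S_3$ have area $\frac1{10}$ and sides at angle $\arctan\frac12$ to the diagonals of $I$, hence at angle $\frac\pi4-\arctan\frac12=\arctan\frac13$ to the sides of $I$. So each of them is a translate of one of the squares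
\[
P:\ (.1,0),\ (.4,.1),\ (.3,.4),\ (0,.3)\qquad\text{or}\qquad N:\ (.3,0),\ (.4,.3),\ (.1,.4),\ (0,.1),
\]
whose bounding boxes are $[0,.4]^2$. Reflecting everything in $x=y$ if necessary, which interchanges the types $P$ and $N$, we may assume that $S_1$ is a translate of $P_0$. We pack the three squares in $[0,.975]^2$ explicitly, as follows.
\begin{itemize}
\item Put $S_1=P_0$.
\item Put $S_2$, of either type, so that its bounding box is $[.575,.975]^2$. On it $2x+y\ge1.725>1.4$, so by \eqref{eq:P0} it is disjoint from $S_1$.
\item If $S_3$ is of type $P$, put $S_3=P+(.575,0)$. At the vertices of $P$ the values of $3x+y$ are $.3,\,1.3,\,1.3,\,.3$, so on $S_3$ we have $3x+y\ge.3+1.725=2.025>2$, and by \eqref{eq:P0} $S_3$ is disjoint from $S_1$. On $S_3$ also $y\le.4<.575$, so $S_3$ is disjoint from $S_2$.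
\item If $S_3$ is of type $N$, put $S_3=N+(.575,.15)$. At the vertices of $N$ the values of $2x+y$ are $.6,\,1.1,\,.6,\,.1$, so on $S_3$ we have $2x+y\ge.1+1.15+.15=1.4$, and by \eqref{eq:P0} the interiors of $S_3$ and $S_1$ are disjoint. On $S_3$ also $y\le.55<.575$, so $S_3$ is disjoint from $S_2$.
\end{itemize}
For both types $S_3\subset[.575,.975]\times[0,.55]$. So the family packs in $[0,.975]^2$ and is slack. Together with Proposition~\ref{prop:pair} this proves Theorem~\ref{thm:extremal}. \qed

\begin{thebibliography}{1}
\bibitem{TP}
\emph{Translative Packing Two Squares In The Unit Square},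
doi:10.1515/dema-2003-0324/pdf,
\url{https://www.degruyterbrill.com/document/doi/10.1515/dema-2003-0324/pdf}.
\end{thebibliography}

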